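# Left perfect, right simple-injective rings are right self-injective

Throughout, rings are associative with identity, modules are unitary, and "module" means right module unless we say otherwise. For a ring $R$ we write $J=J(R)$ for the Jacobson radical, and $l(X)$, $r(X)$ for the left and right annihilators in $R$ of a subset $X\subseteq R$. We use the axiom of choice freely and assume $R\neq 0$.

## 1. The socle series over a left perfect ring

**Definition.** A ring $R$ is *left perfect* if $R/J$ is semisimple artinian and $J$ is left T-nilpotent: for every sequence $a_1,a_2,\dots$ in $J$, some product $a_1a_2\cdots a_n$ is $0$.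

A constant sequence shows that $J$ is then nil. If $J$ is nilpotent and $R/J$ is semisimple artinian, $R$ is called *semiprimary*; such a ring is left and right perfect.

Let $R$ be left perfect and $M$ a module. The socle $\operatorname{soc}(M)$ is the largest semisimple submodule. Here it has a handy description:
$$\operatorname{soc}(M)=\{m\in M: mJ=0\}.$$
Indeed $J$ kills every simple module, and the right-hand side is a module over the semisimple ring $R/J$, hence semisimple.

**Lemma 1.1.** Over a left perfect ring, every nonzero module has nonzero socle, and in fact the socle is essential.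

*Proof.* Let $0\ne m\in M$. Suppose no nonzero element of $mR$ is killed by $J$. Then $m$ is not killed, so there is $a_1\in J$ with $ma_1\ne 0$. Now $ma_1$ is a nonzero element of $mR$, so there is $a_2\in J$ with $ma_1a_2\neq 0$, and so on. We get $ma_1\cdots a_n\ne0$ for all $n$, so no product $a_1\cdots a_n$ vanishes. This contradicts T-nilpotence. So $mR\cap\operatorname{soc}(M)\neq0$ for every $m\ne0$. $\blacksquare$

**Definition.** The *socle series* of $M$ is given by $\operatorname{soc}_0(M)=0$, by $\operatorname{soc}_{\gamma+1}(M)/\operatorname{soc}_\gamma(M)=\operatorname{soc}\big(M/\operatorname{soc}_\gamma(M)\big)$, and by $\operatorname{soc}_\gamma(M)=\bigcup_{\delta<\gamma}\operatorname{soc}_\delta(M)$ for limit ordinals $\gamma$.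

The series is increasing, and each term is a submodule. For $R=k[x]/(x^n)$ with $k$ a field, $\operatorname{soc}_i(R)=(x^{n-i})$ for $i\le n$.

**Lemma 1.2.** Let $R$ be left perfect.

* (a) $m\in\operatorname{soc}_{\gamma+1}(M)$ if and only if $mJ\subseteq\operatorname{soc}_\gamma(M)$.
* (b) If $g:M\to N$ is a homomorphism, then $g(\operatorname{soc}_\gamma(M))\subseteq\operatorname{soc}_\gamma(N)$. If $N\le M$, then $\operatorname{soc}_\gamma(N)=N\cap\operatorname{soc}_\gamma(M)$.
* (c) $\operatorname{soc}_{\sigma+\gamma}(M)/\operatorname{soc}_\sigma(M)=\operatorname{soc}_\gamma\big(M/\operatorname{soc}_\sigma(M)\big)$.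
* (d) $M=\operatorname{soc}_\gamma(M)$ for some ordinal $\gamma$.
* (e) Let $Y\le M$ be a submodule with $Y\subseteq\operatorname{soc}_\sigma(M)$, and let $u\in M$ with $u\notin\operatorname{soc}_{\sigma+k}(M)$. Then $u+Y\notin\operatorname{soc}_k(M/Y)$.

*Proof.* (a) This is the description of the socle, applied to $M/\operatorname{soc}_\gamma(M)$.

(b) Both claims go by induction on $\gamma$, and the cases $\gamma=0$ and $\gamma$ a limit are immediate. If $m\in\operatorname{soc}_{\gamma+1}(M)$, then $g(m)J=g(mJ)\subseteq g(\operatorname{soc}_\gamma(M))\subseteq\operatorname{soc}_\gamma(N)$, so $g(m)\in\operatorname{soc}_{\gamma+1}(N)$ by (a). For $N\le M$, the inclusion $\operatorname{soc}_\gamma(N)\subseteq N\cap\operatorname{soc}_\gamma(M)$ is the first claim for the embedding. Conversely, if $n\in N\cap\operatorname{soc}_{\gamma+1}(M)$, then $nJ\subseteq N\cap\operatorname{soc}_\gamma(M)=\operatorname{soc}_\gamma(N)$, so $n\in\operatorname{soc}_{\gamma+1}(N)$.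

(c) Induction on $\gamma$; again $0$ and limits are clear, since $\sigma+\gamma=\sup_{\delta<\gamma}(\sigma+\delta)$ for a limit $\gamma$. For a successor, $m\in\operatorname{soc}_{\sigma+\gamma+1}(M)$ means $mJ\subseteq\operatorname{soc}_{\sigma+\gamma}(M)$, which by induction means $(m+\operatorname{soc}_\sigma(M))J\subseteq\operatorname{soc}_\gamma(M/\operatorname{soc}_\sigma(M))$, and this says $m+\operatorname{soc}_\sigma(M)\in\operatorname{soc}_{\gamma+1}(M/\operatorname{soc}_\sigma(M))$.

(d) The increasing chain of submodules of the set $M$ must become stationary at some $\gamma$. Then $M/\operatorname{soc}_\gamma(M)$ has zero socle, so it is $0$ by Lemma 1.1.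

(e) If $u+Y\in\operatorname{soc}_k(M/Y)$, apply (b) to $M/Y\to M/\operatorname{soc}_\sigma(M)$. We get $u+\operatorname{soc}_\sigma(M)\in\operatorname{soc}_k(M/\operatorname{soc}_\sigma(M))$, so $u\in\operatorname{soc}_{\sigma+k}(M)$ by (c), a contradiction. $\blacksquare$

The series can be infinite, and the following ring is the picture to keep in mind.

**Example 1.3.** Let $k$ be a field, let $J'$ be the span of the matrix units $e_{ij}$ with $i>j\ge0$ (indices in $\omega$), and let $\Lambda=k1+J'$. If $x\in J'$ has nonzero entries only in columns with index $<t$ and $a\in J'$, then $(xa)_{ij}=\sum_l x_{il}a_{lj}$ involves only $j<l<t$, so $xa$ lives in columns $<t-1$. Hence $J'$ is left T-nilpotent. It is therefore a nil ideal with $\Lambda/J'=k$, so $J(\Lambda)=J'$ and $\Lambda$ is local and left perfect. It is not nilpotent, because $e_{n,n-1}\cdots e_{21}e_{10}=e_{n0}\ne0$.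

We claim that $\operatorname{soc}_n(\Lambda_\Lambda)$, for finite $n$, consists of the elements of $J'$ supported in columns $0,\dots,n-1$. This holds for $n=0$. For the step from $n$ to $n+1$, a unit $r$ has $rJ'=J'\not\subseteq\operatorname{soc}_n$. For $r\in J'$, the product $re_{lj}$ (with $l>j$) is column $l$ of $r$ moved to column $j$. If column $l$ of $r$ is nonzero for some $l>n$, take $j=n$ and leave $\operatorname{soc}_n$. If all columns $l>n$ of $r$ vanish, then only $j<l\le n$ matter and $rJ'\subseteq\operatorname{soc}_n$. So the claim holds, $\operatorname{soc}_\omega(\Lambda_\Lambda)=J'$, and $\operatorname{soc}_{\omega+1}(\Lambda_\Lambda)=\Lambda$.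

The series tells us whether $J$ is nilpotent: by (a), $\operatorname{soc}_n(R_R)=\{r:rJ^n=0\}$ for finite $n$, so $J^n=0$ exactly when $\operatorname{soc}_n(R_R)=R$. In general let $\ell$ be the least ordinal with $1\in\operatorname{soc}_\ell(R_R)$; it exists by (d). It is not $0$ since $R\ne0$, and it is not a limit since limit terms are unions. So $\ell=\beta+1$, and by (a)
$$J\subseteq\operatorname{soc}_\beta(R_R),\qquad 1\notin\operatorname{soc}_\beta(R_R).\tag{1}$$
The ring $\Lambda$ has $\beta=\omega$. The series will be used to show that, under the hypothesis introduced next, $\beta$ is finite.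

## 2. Simple-injectivity and the statement

Every homomorphism $R_R\to R_R$ is left multiplication by an element. So, by Baer's criterion, $R$ is *right self-injective* (that is, $R_R$ is injective) if and only if every homomorphism $f:I_R\to R_R$ from a right ideal is of the form $f(x)=ax$ for some $a\in R$. The next notion asks this only of the smallest possible nonzero maps.

**Definition.** $R$ is *right simple-injective* (in the sense of Harada) if, for every right ideal $I$ and every homomorphism $f:I_R\to R_R$ whose image is a simple module, there is $a\in R$ with $f(x)=ax$ for all $x\in I$.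

**Example 2.1.**

* $k[x]/(x^2)$ is simple-injective: a map with simple image has image $(x)$. On the ideal $(x)$ it is $x\mapsto cx$, multiplication by $c\in k$; on the whole ring any map is a multiplication.
* $k[x,y]/(x,y)^2$ is not: on the ideal $kx+ky$, the map $x\mapsto x$, $y\mapsto0$ has simple image, but every ring element acts on $kx+ky$ as a scalar.
* $\mathbb Z$ has no simple ideals, so it is simple-injective for the empty reason; it is not self-injective, since $2\mathbb Z\to\mathbb Z$, $2\mapsto1$, is not a multiplication.
* $\Lambda$ of Example 1.3 is not right simple-injective. The modules $e_{20}\Lambda=ke_{20}$ and $e_{10}\Lambda=ke_{10}$ are simple and $e_{20}\mapsto e_{10}$ is an isomorphism between them. For $a=c1+a'$ with $c\in k$, $a'\in J'$, the element $ae_{20}=ce_{20}+a'e_{20}$ has zero entry in row $1$, so $ae_{20}\ne e_{10}$.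

So simple-injectivity alone is too weak: $\mathbb Z$ has no socle for the hypothesis to act on. Over a left perfect ring the socle is essential in every module. The conjecture, posed in "On Perfect Simple-Injective Rings" (https://www.ams.org/journals/proc/1997-125-04/S0002-9939-97-03678-2/S0002-9939-97-03678-2.pdf), is that then simple-injectivity suffices: a left perfect, right simple-injective ring is right self-injective. It is true.

**Theorem 2.2.** Let $R$ be left perfect and right simple-injective. Then $J$ is nilpotent (so $R$ is semiprimary) and $R$ is right self-injective.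

From here to the end of Section 7, $R$ is left perfect and right simple-injective, $S=\operatorname{soc}(R_R)$, and $E=E(R_R)$ is the injective hull. Note that $S$ is a two-sided ideal, since left multiplications are endomorphisms of $R_R$ and carry socle into socle.

We use the following textbook facts. Since $J$ is nil, idempotents lift modulo $J$, and $R$ is semiperfect. So $1$ is a finite sum of orthogonal primitive idempotents. For a primitive idempotent $e$, the ring $eRe$ is local with radical $eJe=J\cap eRe$, and $eJ$ is the unique maximal submodule of $eR$. There are finitely many isomorphism classes of modules $eR$ with $e$ primitive, and if $e_1R,\dots,e_nR$ represent them, then $e_1R/e_1J,\dots,e_nR/e_nJ$ represent the isomorphism classes of simple modules.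

## 3. The right socle of a simple-injective ring

We first learn the shape of $S$. The goal is Lemma 3.5, which extends the hypothesis from maps with simple image to maps with image inside $S$, and Lemma 3.4, which identifies $l(S)$.

**Lemma 3.1.** $JS=0$.

*Proof.* Let $kR$ be a simple right ideal and $a\in J$ with $ak\neq0$. Then $kR\to akR$, $kr\mapsto akr$, is an isomorphism. Its inverse $akR\to kR\subseteq R$ has simple image, so it is left multiplication by some $b$. Thus $bak=k$, that is, $(1-ba)k=0$. As $ba\in J$, the element $1-ba$ is a unit, so $k=0$, a contradiction. $\blacksquare$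

**Lemma 3.2.** If $e$ is a primitive idempotent, then $\operatorname{soc}(eR)$ is simple. Hence $S$ has finite length.

*Proof.* The socle is nonzero by Lemma 1.1. Suppose $K\ne K'$ are simple submodules of $eR$. Then $K\cap K'=0$, and the map $K\oplus K'\to R$, $k+k'\mapsto k$, has simple image, so it is left multiplication by some $a$. Put $b=eae$. Elements of $eR$ are fixed by $e$ on the left, so for $k\in K$ and $k'\in K'$ we have $bk=eak=ek=k$ and $bk'=eak'=0$. Since $b$ does not kill $K\subseteq S$, Lemma 3.1 gives $b\notin J$, so $b$ is a unit of the local ring $eRe$. If $cb=e$ with $c\in eRe$, then $k'=ek'=cbk'=0$ for all $k'\in K'$, a contradiction.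

Write $R$ as a finite direct sum of modules $eR$ with $e$ primitive. Then $S$ is the finite direct sum of their socles. $\blacksquare$

**Lemma 3.3.** Every simple right module embeds in $R_R$. Consequently $E$ is a cogenerator: for every module $M$ and $0\neq m\in M$ there is $f:M\to E$ with $f(m)\ne0$. Moreover $\operatorname{soc}(E)=S$.

*Proof.* Let $e_1R,\dots,e_nR$ be as at the end of Section 2 and $T_i=\operatorname{soc}(e_iR)$, which is simple by Lemma 3.2. There are $n$ isomorphism classes of simple modules, so it suffices that $T_1,\dots,T_n$ are pairwise nonisomorphic.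

Let $i\neq j$ and let $\tau:T_i\to T_j$ be an isomorphism. As a map into $R$ it has simple image, so it is left multiplication by some $a$. For $t\in T_i$ we have $t=e_it$ and $\tau(t)=e_j\tau(t)$, so $\tau(t)=e_jae_it$.

We claim $e_jRe_i\subseteq J$. Left multiplication by $x\in e_jRe_i$ is a map $e_iR\to e_jR$ with $e_i\mapsto x$. If $x\notin J$, its image is not contained in $e_jJ$, the unique maximal submodule of the cyclic module $e_jR$, so the map is onto. It splits because $e_jR$ is projective, and since $e_iR$ is indecomposable it is an isomorphism. This contradicts $e_iR\not\cong e_jR$.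

So $e_jae_i\in J$, and by Lemma 3.1 it kills $T_i\subseteq S$. Thus $\tau=0$, a contradiction.

For the cogenerator property, take a maximal submodule $N$ of $mR$, embed the simple module $mR/N$ in $R\subseteq E$, and extend $mR\to mR/N\to E$ to $M$ by injectivity; $m$ is not sent to $0$. Finally, $R$ is essential in $E$, so each simple submodule of $E$ meets $R$ and hence lies in $R$. This gives $\operatorname{soc}(E)\subseteq S$, and the other inclusion is clear. $\blacksquare$

**Lemma 3.4.** $l(S)=J$.

*Proof.* $J\subseteq l(S)$ by Lemma 3.1. Since $S$ is a two-sided ideal, so is $l(S)$. If $l(S)\ne J$, the nonzero ideal $l(S)/J$ of the semisimple ring $R/J$ contains a nonzero idempotent. Lift it to an idempotent $e\neq0$ of $R$; then $e\in l(S)$ because $J\subseteq l(S)$. On the other hand $eS=\operatorname{soc}(eR)$: we have $eS\subseteq S\cap eR=\operatorname{soc}(eR)$, and $\operatorname{soc}(eR)=e\operatorname{soc}(eR)\subseteq eS$. By Lemma 1.1, $eS\ne0$, a contradiction. $\blacksquare$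

**Lemma 3.5.** If $f:L\to R$ is a homomorphism on a right ideal $L$ with $f(L)\subseteq S$, then $f$ is left multiplication by an element of $R$.

*Proof.* By Lemma 3.2, $S=\bigoplus_tK_t$ with finitely many simple $K_t$; let $\pi_t:S\to K_t$ be the projections. Each $\pi_tf$ is zero or has simple image, so it is left multiplication by some $a_t$. Then $f=\sum_t\pi_tf$ is left multiplication by $\sum_ta_t$. $\blacksquare$

## 4. Nilpotent radicals, and the obstruction at $\omega$

If $J=0$, then $R$ is semisimple and there is nothing to do. If $J^2=0$, take $f:I\to R$. It sends $IJ$ into $\operatorname{soc}(R_R)$, since $f(IJ)J=f(IJ^2)=0$; so on $IJ$ it agrees with some left multiplication by Lemma 3.5. Subtract it. The new $f$ kills $IJ$, so $f(I)J=0$, and Lemma 3.5 applies again on all of $I$. The same works for every nilpotent $J$.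

**Proposition 4.1.** If $J$ is nilpotent, then $R$ is right self-injective.

*Proof.* Let $J^n=0$ and let $f:I\to R$ be a homomorphism on a right ideal. Suppose that $f(IJ^k)=0$ for some $k\ge1$; this is true for $k=n$. Then $f(IJ^{k-1})J=f(IJ^k)=0$, so $f(IJ^{k-1})\subseteq S$. By Lemma 3.5, applied to $f$ restricted to $IJ^{k-1}$, there is $a\in R$ such that $f-(a\,\cdot)$ vanishes on $IJ^{k-1}$. Replace $f$ by $f-(a\,\cdot)$ and repeat. After at most $n$ steps, $f$ minus a left multiplication vanishes on $IJ^0=I$. So $f$ is a left multiplication, and Baer's criterion applies. $\blacksquare$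

If $J$ is only T-nilpotent, there may be no $k$ with $IJ^k=0$ from which to start descending. The sensible reaction is to climb the socle series instead. Suppose $f$ agrees with left multiplication by $c_n$ on $I\cap\operatorname{soc}_n(R_R)$, starting with $c_0=0$. Put $g=f-(c_n\,\cdot)$. For $y\in I\cap\operatorname{soc}_{n+1}(R_R)$ we have $yJ\subseteq I\cap\operatorname{soc}_n(R_R)$, so $g(y)J=0$ and $g(y)\in S$. By Lemma 3.5 some $d$ satisfies $g(y)=dy$ on $I\cap\operatorname{soc}_{n+1}(R_R)$, and we put $c_{n+1}=c_n+d$. Every finite stage works. At stage $\omega$ we need one $c\in R$ that agrees with $c_n$ on $I\cap\operatorname{soc}_n(R_R)$ for all $n$ at once, a meaning for an infinite sum of corrections. Nothing proved so far supplies it.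

By Proposition 4.1, it is enough to show that this stage never occurs: $J$ is nilpotent, or equivalently the ordinal $\beta$ of (1) is finite. We now argue by contradiction from an infinite $\beta$.

## 5. Trading elements of $E$ for elements of $R$

The injective hull has room for elements that $R$ might lack. The next lemma says that an element $x\in E$ can be replaced by an element of $R$ with no larger right annihilator.

**Lemma 5.1.** For every $x\in E$ there is $a\in R$ such that, for all $r\in R$, $xr\ne0$ implies $ar\ne0$. If $xS=0$, then $a$ can be chosen in $J$.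

*Proof.* Let $L=\{r\in R: xr\in S\}$, a right ideal. By Lemma 3.5, applied to $L\to S$, $r\mapsto xr$, there is $a\in R$ with $ar=xr$ for all $r\in L$. Let $xr\ne0$. By Lemma 1.1 the module $xrR$ contains a simple submodule, so there is $s\in R$ with $0\neq xrs\in\operatorname{soc}(E)=S$. Then $rs\in L$ and $ars=xrs\neq0$, so $ar\ne0$. If $xS=0$, then $S\subseteq L$, so $aS=xS=0$ and $a\in l(S)=J$ by Lemma 3.4. $\blacksquare$

For such $a$ the map $aR\to xR$, $ar\mapsto xr$, is well defined. By Lemma 1.2(b), homomorphisms do not raise elements in the socle series. So $a$ sits at least as high as $x$. Now suppose $\beta$ is infinite and we can find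
$$x\in E\quad\text{with}\quad xS=0,\qquad x\notin\operatorname{soc}_\beta(E).\tag{2}$$
Then $a\in J\subseteq\operatorname{soc}_\beta(R_R)$ sits too low to be mapped to $x$: a contradiction.

Elements $x\in E$ with $xS=0$ are the images of $1+S$ under homomorphisms $R/S\to E$. In $R/S$ the element $1+S$ is still high. Indeed, since $\beta$ is infinite, $1+\beta=\beta$, and Lemma 1.2(c) gives
$$\operatorname{soc}_\beta(R/S)=\operatorname{soc}_{1+\beta}(R_R)/S=\operatorname{soc}_\beta(R_R)/S\not\ni 1+S.\tag{3}$$
(For finite $\beta$ this fails: in $k[x]/(x^2)$ we have $\beta=1$ and $\operatorname{soc}_1(R/S)=R/S$.) So (2) follows once we know that some homomorphism $R/S\to E$ does not lower $1+S$ into $\operatorname{soc}_\beta(E)$. The cogenerator property is the case of level $0$ of this. We need it at all levels.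

## 6. Homomorphisms into $E$ that keep an element above level $\alpha$

**Lemma 6.1.** Let $M$ be a right $R$-module, $\alpha$ an ordinal, and $m\in M\setminus\operatorname{soc}_\alpha(M)$. Then there is $f\in\operatorname{Hom}_R(M,E)$ with $f(m)\notin\operatorname{soc}_\alpha(E)$.

The proof is by induction on $\alpha$, for all $M$ and $m$ simultaneously.

**Case $\alpha=0$.** This is the cogenerator property in Lemma 3.3.

**Case $\alpha=\gamma+1$.** By Lemma 1.2(a) there is $j\in J$ with $mj\notin\operatorname{soc}_\gamma(M)$. By induction choose $f$ with $f(m)j=f(mj)\notin\operatorname{soc}_\gamma(E)$. Then $f(m)\notin\operatorname{soc}_{\gamma+1}(E)$, again by (a).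

### The case $\alpha=\omega$ by hand

For each $k<\omega$ there is an $f_k$ with $f_k(m)\notin\operatorname{soc}_k(E)$. We need one $f$ that serves all $k$. The $f_k$ together give a map into the product $E^\omega$, but Lemma 5.1 needs an element of $E$ itself, and an infinite sum of the $f_k$ has no meaning.

The way out is to give different targets $k$ to different elements of $mR$, arranged so that a later correction does not disturb what was already achieved. Put $\sigma_0=0$ and $\sigma_{t+1}=\sigma_t+t+1$. Since $m\notin\operatorname{soc}_{\sigma_t+t}(M)$, Lemma 1.1 applied to the nonzero image of $mR$ in $M/\operatorname{soc}_{\sigma_t+t}(M)$ gives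
$$u_t\in mR\cap\operatorname{soc}_{\sigma_t+t+1}(M),\qquad u_t\notin\operatorname{soc}_{\sigma_t+t}(M).$$
Let $Y_t=\sum_{s<t}u_sR$. Then $Y_t\subseteq\operatorname{soc}_{\sigma_t}(M)$, and by Lemma 1.2(e) $u_t+Y_t\notin\operatorname{soc}_t(M/Y_t)$. So even modulo everything already treated, $u_t$ is above level $t$. Given $f_t:Y_t\to E$, extend it to $f':Y_{t+1}\to E$. If $f'(u_t)$ happens to lie in $\operatorname{soc}_t(E)$, the known case $\alpha=t$ gives $h:M/Y_t\to E$ with $h(u_t+Y_t)\notin\operatorname{soc}_t(E)$, and we add $h(y+Y_t)$ to $f'(y)$; this does not change the values on $Y_t$. The union of the maps so obtained extends to $f:M\to E$ with $f(u_t)\notin\operatorname{soc}_t(E)$ for all $t$. As $u_t\in mR$, also $f(m)\notin\operatorname{soc}_t(E)$ for all $t<\omega$.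

Two things go wrong for larger $\alpha$.

First, take $\alpha=\omega+\omega$ and targets $k_t=\omega+t$. Then $u_0\in\operatorname{soc}_{\omega+1}(M)$ forces $\sigma_1=\omega+1$, and $u_1$ should avoid $\operatorname{soc}_{\sigma_1+k_1}(M)=\operatorname{soc}_{\omega+1+\omega+1}(M)=\operatorname{soc}_{\omega+\omega+1}(M)$, whereas the hypothesis is only $m\notin\operatorname{soc}_{\omega+\omega}(M)$. There is no room. The remedy (Step 1 below) is to replace $m$ by many elements $z$ outside $\operatorname{soc}_\mu(M)$ for an infinite cardinal $\mu$; below a cardinal, sums stay below.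

Second, with $\mu$ many elements to treat, the order of the targets matters. If $\mu=\aleph_\omega$ and the first $\omega$ targets are $k_n=\omega_n$, then $\sigma_\omega=\mu$ and step $\omega$ has no room. The remedy (Step 2) is to insist that the target at step $t$ is at most $t$.

### The limit case in general

Let $\alpha$ be a limit ordinal, and suppose the lemma holds for all smaller ordinals. Let $\mu=|\alpha|$, an infinite cardinal viewed as an initial ordinal. Then $\mu\le\alpha$, so $\alpha=\mu+\alpha'$ for an ordinal $\alpha'$, and $|\alpha'|\le\mu$. As $\mu$ is a limit ordinal, $\operatorname{soc}_\mu(N)=\bigcup_{k<\mu}\operatorname{soc}_k(N)$ for every module $N$.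

**Step 1 (from level $\mu+\alpha'$ to level $\mu$).** The purpose is to express "$f(m)$ lies above level $\alpha$" through at most $\mu$ conditions at level $\mu$. We claim: for every ordinal $\gamma$ with $|\gamma|\le\mu$ and every $u\in M\setminus\operatorname{soc}_{\mu+\gamma}(M)$ there is a nonempty set $Z_\gamma(u)\subseteq uR\setminus\operatorname{soc}_\mu(M)$ with $|Z_\gamma(u)|\le\mu$ such that, for every homomorphism $f:M\to N$, if $f(z)\notin\operatorname{soc}_\mu(N)$ for all $z\in Z_\gamma(u)$, then $f(u)\notin\operatorname{soc}_{\mu+\gamma}(N)$. The proof is by induction on $\gamma$.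

For $\gamma=0$ put $Z_0(u)=\{u\}$.

For $\gamma=\delta+1$, Lemma 1.2(a) gives $j\in J$ with $uj\notin\operatorname{soc}_{\mu+\delta}(M)$. Put $Z_\gamma(u)=Z_\delta(uj)$, a subset of $ujR\subseteq uR$. If $f(z)\notin\operatorname{soc}_\mu(N)$ for all its elements $z$, then $f(u)j=f(uj)\notin\operatorname{soc}_{\mu+\delta}(N)$, so $f(u)\notin\operatorname{soc}_{\mu+\delta+1}(N)$ by (a).

For a limit $\gamma$, $u\notin\operatorname{soc}_{\mu+\delta}(M)$ for all $\delta<\gamma$, so we may put $Z_\gamma(u)=\bigcup_{\delta<\gamma}Z_\delta(u)$. This is a union of at most $\mu$ sets of size at most $\mu$, so it has size at most $\mu$. If $f$ keeps all its elements outside $\operatorname{soc}_\mu(N)$, then $f(u)\notin\operatorname{soc}_{\mu+\delta}(N)$ for all $\delta<\gamma$, and $\operatorname{soc}_{\mu+\gamma}(N)=\bigcup_{\delta<\gamma}\operatorname{soc}_{\mu+\delta}(N)$. The claim is proved.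

Apply it with $\gamma=\alpha'$ and $u=m$, and list $Z_{\alpha'}(m)=\{z_a:a<\mu\}$ with repetitions allowed. It suffices to find $f:M\to E$ with
$$f(z_a)\notin\operatorname{soc}_k(E)\quad\text{for all } a<\mu,\ k<\mu.\tag{4}$$
For then $f(z_a)\notin\operatorname{soc}_\mu(E)$ for all $a$, and so $f(m)\notin\operatorname{soc}_{\mu+\alpha'}(E)=\operatorname{soc}_\alpha(E)$.

**Step 2 (the schedule).** The purpose is to order the tasks $(a,k)$ in a sequence of length $\mu$ so that we never run out of room below $\mu$. Since $|\mu\times\mu\times\mu|=\mu$, a bijection $\mu\to\mu\times\mu\times\mu$ followed by projection to two factors is a map $\mu\to\mu\times\mu$, $t\mapsto(a_t,k'_t)$, all of whose fibers have cardinality $\mu$. A subset of $\mu$ bounded by some $\varepsilon<\mu$ has cardinality at most $|\varepsilon+1|<\mu$, so these fibers are unbounded in $\mu$. Put $k_t=\min(k'_t,t)$. Then $k_t\le t$. Moreover every $(a,k)\in\mu\times\mu$ equals $(a_t,k_t)$ for some $t<\mu$: take $t\ge k$ in the fiber over $(a,k)$.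

Define $\sigma_0=0$ and $\sigma_t=\sup_{s<t}(\sigma_s+k_s+1)$ for $0<t<\mu$. We check that
$$\sigma_t+k_t<\mu\quad\text{for all }t<\mu.\tag{5}$$
For finite $t$, $\sigma_t$ and $k_t$ are finite, by induction and $k_s\le s$. For infinite $t$ we show $|\sigma_t|\le|t|$ by induction. For $s<t$, the ordinal $\sigma_s$ is finite or has cardinality at most $|s|$, and $k_s\le s$; so $\sigma_s+k_s+1$ has cardinality at most $|t|$. Thus $\sigma_t$ is the supremum, that is, the union, of at most $|t|$ ordinals of cardinality at most $|t|$, and $|\sigma_t|\le|t|\cdot|t|=|t|$. As $k_t\le t$, also $|\sigma_t+k_t|\le|t|<\mu$, and (5) follows because $\mu$ is an initial ordinal.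

**Step 3 (the elements $u_t$).** Here we choose, for each task, an element of $z_{a_t}R$ in its own layer of the socle series. Let $t<\mu$ and $\rho=\sigma_t+k_t<\mu$. As $z_{a_t}\notin\operatorname{soc}_\mu(M)\supseteq\operatorname{soc}_\rho(M)$, the module $(z_{a_t}R+\operatorname{soc}_\rho(M))/\operatorname{soc}_\rho(M)$ is nonzero, so by Lemma 1.1 it has nonzero socle, which lies in $\operatorname{soc}(M/\operatorname{soc}_\rho(M))=\operatorname{soc}_{\rho+1}(M)/\operatorname{soc}_\rho(M)$. So there is
$$u_t\in z_{a_t}R\cap\operatorname{soc}_{\sigma_t+k_t+1}(M),\qquad u_t\notin\operatorname{soc}_{\sigma_t+k_t}(M).$$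
Put $Y_t=\sum_{s<t}u_sR$ for $t\le\mu$. For $s<t<\mu$ we have $\sigma_s+k_s+1\le\sigma_t$, so $Y_t\subseteq\operatorname{soc}_{\sigma_t}(M)$. By Lemma 1.2(e),
$$u_t+Y_t\notin\operatorname{soc}_{k_t}(M/Y_t)\quad\text{for all }t<\mu.\tag{6}$$

**Step 4 (building $f$).** We construct homomorphisms $f_t:Y_t\to E$ for $t\le\mu$, each extending the earlier ones, with
$$f_{t+1}(u_t)\notin\operatorname{soc}_{k_t}(E)\quad\text{for all }t<\mu.\tag{7}$$
Let $f_0=0$. At a limit $t$ we have $Y_t=\bigcup_{s<t}Y_s$, and we take the union of the earlier maps. Given $f_t$ with $t<\mu$, extend it by injectivity of $E$ to $f':Y_{t+1}\to E$. If $f'(u_t)\notin\operatorname{soc}_{k_t}(E)$, put $f_{t+1}=f'$. Otherwise we use the induction hypothesis of the lemma for the ordinal $k_t<\mu\le\alpha$: by (6) there is $h:M/Y_t\to E$ with $h(u_t+Y_t)\notin\operatorname{soc}_{k_t}(E)$. Put $f_{t+1}(y)=f'(y)+h(y+Y_t)$ for $y\in Y_{t+1}$. The second term vanishes on $Y_t$, so $f_{t+1}$ extends $f_t$. And $f_{t+1}(u_t)$ is the sum of an element of the submodule $\operatorname{soc}_{k_t}(E)$ and an element outside it, so it lies outside. This is (7).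

Extend $f_\mu$ to $f:M\to E$ by injectivity. Given $(a,k)\in\mu\times\mu$, choose $t$ with $(a_t,k_t)=(a,k)$ by Step 2 and write $u_t=z_ar$. Then $f(z_a)r=f(u_t)=f_{t+1}(u_t)\notin\operatorname{soc}_k(E)$, and since $\operatorname{soc}_k(E)$ is a submodule, $f(z_a)\notin\operatorname{soc}_k(E)$. This is (4), and Lemma 6.1 is proved. $\blacksquare$

## 7. Nilpotence of $J$ and proof of Theorem 2.2

**Step 1 ($\beta$ is finite).** Suppose the ordinal $\beta$ in (1) is infinite. By (3), $1+S\notin\operatorname{soc}_\beta(R/S)$. Lemma 6.1, with $M=R/S$ and $\alpha=\beta$, gives $f:R/S\to E$ such that $x=f(1+S)$ is not in $\operatorname{soc}_\beta(E)$. For $s\in S$ we have $xs=f(s+S)=0$, so $xS=0$. Thus $x$ is as in (2).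

By Lemma 5.1 there is $a\in J$ such that $xr\ne0$ implies $ar\neq0$. So $g:aR\to xR$, $ar\mapsto xr$, is a well-defined homomorphism with $g(a)=x$. Since $a\in J\subseteq\operatorname{soc}_\beta(R_R)$, Lemma 1.2(b) gives $a\in aR\cap\operatorname{soc}_\beta(R_R)=\operatorname{soc}_\beta(aR)$, and then $x=g(a)\in\operatorname{soc}_\beta(xR)\subseteq\operatorname{soc}_\beta(E)$. This is a contradiction.

**Step 2 ($J$ is nilpotent).** So $n=\beta+1$ is finite and $R=\operatorname{soc}_n(R_R)$. By Lemma 1.2(a), multiplication by $J$ on the right lowers the index by one, so $J^n=RJ^n\subseteq\operatorname{soc}_0(R_R)=0$.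

**Step 3 (self-injectivity).** Now Proposition 4.1 applies. $\blacksquare$

## 8. Classification and the double annihilator condition

**Theorem 8.1.** For a ring $R$ the following are equivalent:

1. $R$ is left perfect and right simple-injective;
2. $R$ is left perfect and right self-injective;
3. $R$ is semiprimary and right self-injective.

In this case $R_R$ is an injective cogenerator with socle of finite length, and $rl(I)=I$ for every right ideal $I$.

*Proof.* (1)$\Rightarrow$(3) is Theorem 2.2. (3)$\Rightarrow$(2) holds because a nilpotent $J$ is left T-nilpotent. (2)$\Rightarrow$(1) holds because over a right self-injective ring every homomorphism from a right ideal to $R$ is a left multiplication.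

Assume these conditions. The socle has finite length by Lemma 3.2. Since $R_R$ is injective, $E=R_R$, and it is a cogenerator by Lemma 3.3.

Let $I$ be a right ideal; clearly $I\subseteq rl(I)$. Suppose $b\in rl(I)\setminus I$. The cyclic module $(bR+I)/I$ is nonzero, so it has a maximal submodule $N/I$. Here $b\notin N$, as otherwise $bR+I\subseteq N$. The simple module $(bR+I)/N$ embeds in $R$ by Lemma 3.3. The composite $bR+I\to(bR+I)/N\to R$ has simple image, so it is left multiplication by some $a$. It kills $I\subseteq N$, so $aI=0$ and $a\in l(I)$. It does not kill $b\notin N$, so $ab\ne0$. This contradicts $b\in rl(I)$. $\blacksquare$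

In particular, a left perfect right self-injective ring is automatically semiprimary. Whether such rings must be quasi-Frobenius is Faith's question, which is not addressed here.

## 9. Simple-injectivity on both sides

A ring is *quasi-Frobenius* (QF) if it is artinian and self-injective on both sides. By a textbook theorem it is enough that it be right artinian and right self-injective.

**Theorem 9.1.** A left perfect ring that is right and left simple-injective is quasi-Frobenius.

*Proof.* **Step 1 (annihilators give a lattice anti-isomorphism).** By Theorem 2.2, $R$ is semiprimary, hence also right perfect. So Theorem 8.1 and its left-right dual apply: $R$ is self-injective on both sides, $rl(I)=I$ for all right ideals $I$, and $lr(L)=L$ for all left ideals $L$. Thus $I\mapsto l(I)$ is an order-reversing bijection from right ideals to left ideals, with order-reversing inverse $L\mapsto r(L)$. Right ideals between $J^2$ and $J$ correspond to left ideals between $l(J)$ and $l(J^2)$. So we get an anti-isomorphism $\Phi$ from the lattice of submodules of $A=(J/J^2)_R$ to that of the left module $B=l(J^2)/l(J)$. Being an anti-isomorphism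 of complete lattices, $\Phi$ turns arbitrary intersections into sums and sums into intersections.

**Step 2 ($A$ has finite length).** Since $AJ=0$, the module $A$ is semisimple. Suppose it has infinite length. There are finitely many isomorphism classes of simple modules, so one class occurs infinitely often. Hence $A$ contains $A'=\bigoplus_{n\ge0}A_n$ with $A_n$ simple and isomorphisms $\varphi_n:A_0\to A_n$ ($\varphi_0$ the identity). Let $N_n=\bigoplus_{k\ge n}A_k$, and let $X$ be the kernel of $A'\to A_0$, $\sum\varphi_n(a_n)\mapsto\sum a_n$. This map is onto $A_0\neq0$, so $X\ne A'$. Clearly $\bigcap_nN_n=0$. Also $X+N_n=A'$ for all $n$: fix $m\ge n$ and write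
$$\sum_k\varphi_k(a_k)=\sum_k\big(\varphi_k(a_k)-\varphi_m(a_k)\big)+\varphi_m\Big(\sum_ka_k\Big),$$
where the first sum is in $X$ and the last term is in $A_m\subseteq N_n$.

Apply $\Phi$. The submodules $\Phi(N_n)$ ascend, so their sum is their union, and $\bigcup_n\Phi(N_n)=\Phi(0)=B$. Moreover $\Phi(X)\cap\Phi(N_n)=\Phi(X+N_n)=\Phi(A')$ for all $n$. Therefore
$$\Phi(X)=\Phi(X)\cap\bigcup_n\Phi(N_n)=\bigcup_n\big(\Phi(X)\cap\Phi(N_n)\big)=\Phi(A'),$$
which contradicts $X\ne A'$. The point is that intersection distributes over ascending unions but, as $X$ and the $N_n$ show, sum does not distribute over descending intersections in $A'$.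

**Step 3 ($R$ is right artinian).** So $J/J^2$ is finitely generated, and there is a finitely generated right ideal $F\subseteq J$ with $J=F+J^2$. Then $(J/F)J=J/F$, and iterating, $J/F=(J/F)J^n=0$ when $J^n=0$. So $J=\sum_ix_iR$ is a finite sum. Then $J^2=\sum_ix_iJ=\sum_{i,j}x_ix_jR$ is finitely generated, and likewise every $J^k$. Each $J^k/J^{k+1}$ is a finitely generated module over the semisimple ring $R/J$, so it has finite length. As $J$ is nilpotent, $R_R$ has finite length, so $R$ is right artinian. A right artinian right self-injective ring is QF. $\blacksquare$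

## 10. Right perfect rings: a counterexample with zero right socle

In the conjecture, "left perfect" cannot be replaced by "right perfect", that is, $R/J$ semisimple artinian and, for every sequence $a_1,a_2,\dots$ in $J$, some product $a_n\cdots a_2a_1$ is $0$. The example is the transpose of Example 1.3. Let $k$ be a field, let $J$ be the span of the infinite matrix units $e_{ij}$ with $0\le i<j<\omega$, and let $R=k1+J$.

**Local and right perfect.** If $x\in J$ has nonzero entries only in rows with index $<t$ and $a\in J$, then $(ax)_{ij}=\sum_la_{il}x_{lj}$ involves only $i<l<t$, so $ax$ has nonzero entries only in rows with index $<t-1$. Hence for any sequence in $J$ some product $a_n\cdots a_2a_1$ vanishes, and $J$ is right T-nilpotent. In particular the ideal $J$ is nil, so $R$ is local with radical $J$ and $R/J=k$. Thus $R$ is right perfect.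

**Right simple-injective.** If $0\neq r\in J$ has a nonzero entry in column $j$, then $re_{jN}$, for $N>j$, is column $j$ of $r$ moved to column $N$. So $re_{jN}\ne0$ and $rJ\neq0$. Units are not killed by $J$ either. Since $\operatorname{soc}(R_R)=\{r:rJ=0\}$, we get $\operatorname{soc}(R_R)=0$. So no homomorphism into $R_R$ has simple image, and $R$ is right simple-injective for the empty reason, as $\mathbb Z$ was.

**Not right self-injective.** Let $r=c1+a'$ with $c\in k$ and $a'\in J$. Then $e_{02}r$ is $ce_{02}$ plus row $2$ of $a'$ moved to row $0$. That row has entries only in columns $>2$, so $e_{02}r=0$ exactly when $c=0$ and row $2$ of $a'$ is zero. The same condition describes $e_{12}r=0$. Hence $r(e_{02})=r(e_{12})$, and $e_{02}\mapsto e_{12}$ defines a homomorphism $e_{02}R\to R$. For $a=c1+a'$ with $c\in k$ and $a'\in J$, column $0$ of $a'$ is zero, so $a'e_{02}=0$ and $ae_{02}=ce_{02}\ne e_{12}$. So this homomorphism is not a left multiplication, and $R$ is not right self-injective.
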